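\title{Closed graphs with chromatic number strictly between $\aleph_1$ and the continuum}

\begin{abstract}
A graph on a Polish space is closed if its edge relation together with the diagonal is a closed set. We show that ZFC, if consistent, does not prove that the chromatic numbers of such graphs are exactly $1,2,3,\dots,\aleph_0,\aleph_1$ and $\mathfrak c$. We construct in ZFC a closed graph $\mathcal G$ on the Baire space that has no uncountable clique and whose chromatic number is at least the least size of a set not covered by countably many compact independent sets. For regular uncountable $\kappa\le\lambda=\lambda^{\aleph_0}$ we give a ccc forcing extension in which $\mathfrak c=\lambda$, the graph $\mathcal G$ has chromatic number $\kappa$, and every closed graph on a Polish space has a perfect clique or has chromatic number at most $\kappa$. In particular $\mathrm{Chr}(\mathcal G)=\aleph_2<\mathfrak c=\aleph_3$ is consistent.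
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{graph} on a set $Y$ is a pair $(Y,E)$ with $E$ a symmetric irreflexive relation on $Y$; we also call $E$ the graph. A set of vertices is a \emph{clique} if any two distinct members are adjacent, and \emph{independent} if no two members are adjacent. The \emph{chromatic number} $\mathrm{Chr}(E)$ is the least cardinal $\kappa$ such that $Y$ can be partitioned into $\kappa$ independent sets. Equivalently, it is the least $\kappa$ for which there is a \emph{proper coloring} $c\colon Y\to\kappa$, that is, a map with $c(y)\ne c(z)$ for all $(y,z)\in E$. A cover of $Y$ by $\kappa$ independent sets can be shrunk to a partition, so it gives $\mathrm{Chr}(E)\le\kappa$.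

A graph $E$ on a topological space $Y$ is \emph{closed} if $E\cup\Delta_Y$ is closed in $Y\times Y$, where $\Delta_Y$ is the diagonal. In a metrizable space this says that two distinct nonadjacent vertices have neighborhoods with no edge between them. The topology constrains the edges only: the color classes are arbitrary sets. The \emph{spectrum} $\mathrm{Sp}$ is the set of all cardinals $\mathrm{Chr}(E)$, where $E$ ranges over closed graphs on nonempty Polish spaces. Write $\mathfrak c=2^{\aleph_0}$.

A Polish space has at most $\mathfrak c$ points, so every member of $\mathrm{Sp}$ is at most $\mathfrak c$. Complete graphs are closed; those on countable discrete spaces give $1,2,3,\dots,\aleph_0$, and the one on $\omega^\omega$ gives $\mathfrak c$. Cliques give nothing else. Recall that an uncountable closed subset of a Polish space contains a \emph{Cantor set}, a homeomorphic copy of $2^\omega$. A \emph{perfect clique} is a clique that is nonempty, closed and without isolated points; it has $\mathfrak c$ elements.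

\begin{lemma}\label{lem:closure}
Let $E$ be a closed graph on a Polish space $Y$. The closure of a clique is a clique. If $E$ has an uncountable clique, then it has a clique that is a Cantor set, hence a perfect clique, and $\mathrm{Chr}(E)=\mathfrak c$.
\end{lemma}

\begin{proof}
Let $C$ be a clique and let $y\ne z$ be limits of sequences $y_i,z_i\in C$. For large $i$ we have $y_i\ne z_i$, so $(y_i,z_i)\in E$. Hence $(y,z)\in E\cup\Delta_Y$, and $(y,z)\in E$ because $y\neq z$. If $C$ is uncountable, its closure contains a Cantor set. A proper coloring is injective on it, so $\mathfrak c\le\mathrm{Chr}(E)\le|Y|\le\mathfrak c$.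
\end{proof}

Any further member of $\mathrm{Sp}$ must come from a graph with uncountable chromatic number and only countable cliques. We take one fact as known: there is a closed graph $\mathcal G_c$ on $\omega^\omega$ with $\mathrm{Chr}(\mathcal G_c)=\aleph_1$. (It is used only to place $\aleph_1$ in $\mathrm{Sp}$; the negative answer below does not depend on it.) So ZFC proves that $\mathrm{Sp}$ contains
\[
\mathcal S=\{1,2,3,\dots\}\cup\{\aleph_0,\aleph_1,\mathfrak c\}.
\]
The question, posed in \cite{Dich}, is whether $\mathrm{Sp}=\mathcal S$. A positive answer is consistent with ZFC; in fact, if $\mathfrak c\le\aleph_2$, then $\mathcal S$ contains every nonzero cardinal $\le\mathfrak c$ and the equality holds trivially. We determine whether ZFC proves it.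

There is a reason to guess that it does. For a closed graph without uncountable cliques, any given set of vertices can be made countably chromatic by a ccc forcing (Section~\ref{sec:forcing}). Iterating $\omega_1$ times, one covers the whole space by $\aleph_1$ independent sets, however large the continuum is. Under Martin's axiom the same forcing shows that such a graph on $\omega^\omega$ has no uncountably chromatic subgraph with fewer than $\mathfrak c$ vertices. So a value such as $\aleph_2<\mathfrak c$ has no evident source, and $\aleph_1$ looks like a ceiling for graphs with countable cliques. The guess is wrong, and the ease with which small sets are colored is exactly what we use to refute it.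

Throughout, $X=\omega^\omega$ is the Baire space. For a closed graph on $X$, a set $A\subseteq X$ is \emph{small} if it is covered by countably many compact independent sets. We recall Martin's axiom. In a poset $\mathbb P$, read $q\le p$ as ``$q$ extends $p$''. Two conditions are \emph{compatible} if they have a common extension; $\mathbb P$ is \emph{ccc} if every uncountable set of conditions contains two distinct compatible ones; a set is \emph{dense} if every condition has an extension in it; a \emph{filter} is a nonempty upward closed set in which any two members have a common extension. $\mathrm{MA}_\mu$ says that for every ccc poset and every family of at most $\mu$ dense sets some filter meets all of them. Let $\mathfrak m$ be the least $\mu$ for which $\mathrm{MA}_\mu$ fails. Since $\mathrm{MA}_{\aleph_0}$ is a theorem of ZFC, $\mathfrak m\ge\aleph_1$; Martin's axiom MA is the statement $\mathfrak m=\mathfrak c$.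

\begin{theorem}[ZFC]\label{thm:zfc}
There is a closed graph $\mathcal G$ on $X$ with no uncountable clique such that, with $\tau$ the least size of a set that is not small for $\mathcal G$,
\[
\aleph_1\le\mathfrak m\le\tau\le\mathrm{Chr}(\mathcal G)\le\mathfrak c .
\]
In particular, MA implies $\mathrm{Chr}(\mathcal G)=\mathfrak c$, although $\mathcal G$ has no uncountable clique.
\end{theorem}

The graph $\mathcal G$ is given by an explicit definition. In a forcing extension, $\mathcal G$ means the graph that this definition yields there.

\begin{theorem}\label{thm:forcing}
Let $\kappa$ be regular uncountable, $\lambda\ge\kappa$ and $\lambda^{\aleph_0}=\lambda$. There is a ccc forcing extension in which $\mathfrak c=\lambda$, $\mathrm{Chr}(\mathcal G)=\kappa$, and every closed graph on a Polish space either has a perfect clique (and then its chromatic number is $\mathfrak c$) or has chromatic number at most $\kappa$. Hence in this extension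
\[
\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\kappa,\mathfrak c\}\ \subseteq\ \mathrm{Sp}\ \subseteq\ \{1,2,\dots\}\cup\{\mu:\aleph_0\le\mu\le\kappa\}\cup\{\mathfrak c\}.
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For $\kappa=\aleph_2$ the spectrum in the extension of Theorem~\ref{thm:forcing} is exactly $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\mathfrak c\}$, with $\mathfrak c=\lambda$. For every $\lambda\ge\aleph_3$ with $\lambda^{\aleph_0}=\lambda$, each of $\mathrm{Sp}=\mathcal S$ and $\mathrm{Sp}\ne\mathcal S$ holds together with $\mathfrak c=\lambda$ in some ccc extension. If ZFC is consistent, then $\mathrm{Sp}=\mathcal S$ is independent of ZFC, and it can fail with $\mathfrak c=\aleph_3$.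
\end{corollary}

Since $\mathfrak c\le\aleph_2$ implies $\mathrm{Sp}=\mathcal S$, the value $\aleph_3$ is the least possible.

The core of the paper is the inequality $\tau\le\mathrm{Chr}(\mathcal G)$. Section~\ref{sec:model} shows the argument on a graph that needs no coding. Sections~\ref{sec:trees}--\ref{sec:lower} build $\mathcal G$ and prove the inequality. Section~\ref{sec:forcing} forces sets to be small, and Section~\ref{sec:iteration} iterates this forcing so that $\tau$ and $\mathrm{Chr}(\mathcal G)$ both become $\kappa$.

\section{A model case: the pointwise order}\label{sec:model}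

For a finite or infinite sequence $x$, let $|x|$ be its length and $x{\upharpoonright}k$ its initial segment of length $k$. For distinct sequences $x,y$ of the same length, $\delta(x,y)$ is the least $i$ with $x(i)\ne y(i)$. For $s\in\omega^{<\omega}$, the set $[s]$ of all $x\in X$ extending $s$ is a basic clopen set. A closed set $K\subseteq X$ is compact if and only if it is bounded, that is, some $h\in X$ satisfies $y(j)\le h(j)$ for all $y\in K$ and all $j$. A function $h$ \emph{dominates} $f$ if $f(j)\le h(j)$ for all but finitely many $j$. For an infinite cardinal $\kappa$ consider the property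
\begin{itemize}
\item[$(\mathrm B_\kappa)$] every family of at most $\kappa$ functions from $\omega$ to $\omega$ is dominated by one function.
\end{itemize}
Any countably infinite set may replace the domain $\omega$. We need three observations. First, $(\mathrm B_{\aleph_0})$ holds: $h(j)=\max_{i\le j}f_i(j)$ dominates each $f_i$. Second, $(\mathrm B_\kappa)$ implies $\kappa<\mathfrak c$, because $h$ does not dominate $h+1$. Third, every countable union of compact subsets of $X$ is dominated by one function, namely by any $h$ that dominates the countably many bounds. In particular $X$ is not such a union, so $X$ is not small for any closed graph, and the cardinal $\tau$ of Theorem~\ref{thm:zfc} is defined.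

The lower bound on $\mathrm{Chr}(\mathcal G)$ cannot come from a clique or from a small subgraph. It comes from a diagonal argument. Given $c\colon X\to\kappa$, we choose $\kappa$ witnesses and build a vertex $x$ that is adjacent to a witness of its own color. The difficulty is that the color of $x$ is known only after $x$ has been built, so $x$ has to be prepared for all $\kappa$ colors at once. The next lemma shows that domination reduces this to a countable task. Call $M\colon\omega^{<\omega}\to\omega$ \emph{monotone} if $M(s')\le M(s)$ whenever $s$ extends $s'$.

\begin{lemma}\label{lem:witness}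
Assume $(\mathrm B_\kappa)$ and let $c\colon X\to\kappa$. There is a set $A\subseteq X$ with $|A|\le\kappa$ and the following property. For every increasing sequence $L_0\subseteq L_1\subseteq\cdots$ of sets that cover $A$ there is a monotone $M\colon\omega^{<\omega}\to\omega$ such that every $x\in X\setminus A$ has some $y\in A$ with
\[
c(y)=c(x)\qquad\text{and}\qquad y\in L_{M(x{\upharpoonright}n)},\quad\text{where } n=\delta(x,y).
\]
\end{lemma}

\begin{proof}
For each $i<\kappa$ and each $s\in\omega^{<\omega}$ such that $[s]$ contains a point of color $i$, choose such a point $y_i^s$. Let $A$ be the set of chosen points; then $|A|\le\kappa\cdot\aleph_0=\kappa$. Given the sets $L_q$, let $f_i(s)$ be the least $q$ with $y_i^s\in L_q$, and let $f_i(s)=0$ if $y^s_i$ is undefined. By $(\mathrm B_\kappa)$ there is $M'\colon\omega^{<\omega}\to\omega$ that dominates every $f_i$. Put $M(s)=\max_{k\le|s|}M'(s{\upharpoonright}k)$. Then $M$ is monotone and $M\ge M'$.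

Let $x\notin A$ and $i=c(x)$. Only finitely many $s$ have $f_i(s)>M(s)$, so there is $n_0$ with $f_i(x{\upharpoonright}n_0)\le M(x{\upharpoonright}n_0)$. The point $y=y_i^{x{\upharpoonright}n_0}$ is defined, since $x$ itself has color $i$ and lies in $[x{\upharpoonright}n_0]$. We have $y\ne x$ because $x\notin A$, and $n=\delta(x,y)\ge n_0$. By monotonicity, $y\in L_{M(x{\upharpoonright}n_0)}\subseteq L_{M(x{\upharpoonright}n)}$.
\end{proof}

The function $M$ does not depend on the color. To defeat the coloring it therefore suffices to find $x\notin A$ that is adjacent, for every $n$, to all $y\in L_{M(x{\upharpoonright}n)}$ with $\delta(x,y)=n$.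

\begin{example}\label{ex:order}
Let $x\le y$ mean $x(j)\le y(j)$ for all $j$, and let $\mathcal G_0$ be the graph in which $x\neq y$ are adjacent if $x\le y$ or $y\le x$. It is closed, because $\le$ is a closed relation containing the diagonal. We show by the diagonal argument that $(\mathrm B_\kappa)$ implies $\mathrm{Chr}(\mathcal G_0)>\kappa$.

Let $c\colon X\to\kappa$ and take $A$ from Lemma~\ref{lem:witness}. Let $h$ dominate all members of $A$ and put
\[
L_q=\{y\in X: y(j)\le\max(h(j),q)\text{ for all }j\}.
\]
These compact sets increase with $q$. They cover $A$, since a member of $A$ exceeds $h$ at finitely many places only. Take $M$ from the lemma and consider those $x$ with $x(j)\ge\max(h(j),M(x{\upharpoonright}j))$ for all $j$. Each value $x(j)$ can be chosen in infinitely many ways once $x{\upharpoonright}j$ is given, so there are $\mathfrak c>\kappa$ such $x$, and we fix one outside $A$. Let $y$ and $n$ be as in the lemma. For $j<n$ we have $y(j)=x(j)$, and for $j\ge n$,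
\[
y(j)\le\max\bigl(h(j),M(x{\upharpoonright}n)\bigr)\le\max\bigl(h(j),M(x{\upharpoonright}j)\bigr)\le x(j).
\]
So $y\le x$, $y\ne x$ and $c(y)=c(x)$: the coloring is not proper.
\end{example}

As a result about $\mathcal G_0$ this is worthless, for $\mathcal G_0$ has an uncountable clique: if $(q_j)_{j<\omega}$ lists the rationals, the characteristic functions of the sets $\{j:q_j<r\}$, for real $r$, form a chain. The defect is visible in the argument. The vertex $x$ describes the compact set $\{y:y\le x\}$ and is joined to all of it, and nothing keeps this set from containing large cliques.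

This suggests the repair. A vertex $x$ should describe compact sets $K_0(x),K_1(x),\dots$ and be joined to the points $y\in K_n(x)$ with $\delta(x,y)=n$, but only if $K_n(x)$ has no large clique. If the witnesses form a small set, covered by compact independent sets $I_0,I_1,\dots$, then $L_q=I_0\cup\dots\cup I_{q-1}$ is compact and its cliques have at most $q$ elements, so it is an admissible value for $K_n(x)$. One obstacle remains: the clause ``$K_n(x)$ has no large clique'' refers to the graph that is being defined. We remove the circularity by expressing the clause through finite approximations of the graph and defining these by recursion.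

\section{Graph trees and certificates}\label{sec:trees}

\begin{definition}
A \emph{graph tree} is a sequence $R=(R_k)_{k<\omega}$ of symmetric reflexive relations $R_k$ on $\omega^k$ that is closed under restriction: if $(s,u)\in R_k$ and $k'<k$, then $(s{\upharpoonright}k',u{\upharpoonright}k')\in R_{k'}$. It defines the graph
\[
E_R=\{(x,y)\in X^2: x\ne y\text{ and }(x{\upharpoonright}k,y{\upharpoonright}k)\in R_k\text{ for all }k\}.
\]
\end{definition}

We drop the index $k$ of $R_k$ when the length is clear. The pair $(s,u)\in R$ means that an edge between $[s]$ and $[u]$ has not yet been ruled out. Distinct $x,y$ are nonadjacent if and only if $(x{\upharpoonright}k,y{\upharpoonright}k)\notin R$ for some $k$, and then for all larger $k$. A \emph{perfect tree} is a nonempty set $T\subseteq\omega^{<\omega}$, closed under initial segments, in which every node has two incomparable extensions; its set of branches $[T]=\{x: x{\upharpoonright}k\in T\text{ for all }k\}$ has size $\mathfrak c$.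

\begin{lemma}\label{lem:trees}
\begin{itemize}
\item[(a)] The closed graphs on $X$ are exactly the graphs $E_R$.
\item[(b)] $E_R$ has an uncountable clique if and only if there is a perfect tree $T$ with $(u,v)\in R_k$ for all $k$ and all $u,v\in T\cap\omega^k$.
\item[(c)] Let $H$ be a closed graph without uncountable cliques on a nonempty Polish space $Y$. There is a graph tree $R$ such that $E_R$ has no uncountable clique and $\mathrm{Chr}(E_R)=\mathrm{Chr}(H)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By reflexivity, $E_R\cup\Delta_X=\{(x,y):(x{\upharpoonright}k,y{\upharpoonright}k)\in R_k\text{ for all }k\}$, an intersection of clopen sets. Conversely, for a closed graph $E$ put $R_k=\{(x{\upharpoonright}k,y{\upharpoonright}k):(x,y)\in E\cup\Delta_X\}$. This is a graph tree with $E\subseteq E_R$. If $(x,y)\in E_R$, then for each $k$ some $(x_k,y_k)\in E\cup\Delta_X$ agrees with $(x,y)$ up to $k$. So $(x,y)$ is a limit of points of the closed set $E\cup\Delta_X$, and $(x,y)\in E$ because $x\ne y$.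

(b) If $T$ is such a tree, then $[T]$ is an uncountable clique. Conversely, an uncountable clique yields a clique $Z$ that is a Cantor set (Lemma~\ref{lem:closure}). The tree $T=\{y{\upharpoonright}k:y\in Z,\ k<\omega\}$ is perfect because $Z$ has no isolated points. If $u=y{\upharpoonright}k$ and $v=z{\upharpoonright}k$ with $y,z\in Z$, then $y=z$ or $(y,z)\in E_R$, and in both cases $(u,v)\in R_k$.

(c) There are a closed set $F\subseteq X$ and a continuous bijection $f\colon F\to Y$ \cite[Thm.~7.9]{Kechris}. Let $E=\{(x,y)\in F^2:(f(x),f(y))\in H\}$. Since $f$ is injective, $E\cup\Delta_F$ is the preimage of $H\cup\Delta_Y$ under $f\times f$, so it is closed in $F^2$ and hence in $X^2$. Thus $E$ is a closed graph on $X$. It is a copy of $H$ with the points of $X\setminus F$ added as isolated vertices. These lie in no clique with two or more elements, and they can be given any color used on the nonempty set $F$. Apply (a).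
\end{proof}

We now describe, by finite data, a compact set together with a bound on its cliques. Two nonadjacent points $y,z$ split at level $\delta(y,z)$, but $R$ may reveal their nonadjacency only at a much higher level. On a compact set this delay is uniform: for each $m'$ there is a level $m$ at which the question is settled for all tuples that split below $m'$. The following definition records the delays. Let $\mathcal D$ be the countable set of all pairs $(m,t)$ with $m<\omega$ and $t\subseteq\omega^m$ finite.

\begin{definition}
Let $R$ be a graph tree and $m'<m$. A set $S\subseteq\omega^m$ is an \emph{$m'$-separated $R$-clique} if its elements have pairwise distinct restrictions to $m'$ and $S\times S\subseteq R_m$. For $p<\omega$, a \emph{$p$-certificate} for $R$ is a sequence $((m_j,t_j))_{j<\omega}$ in $\mathcal D$ such that for all $j$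
\begin{itemize}
\item[(C1)] $m_j<m_{j+1}$, and
\item[(C2)] every $m_j$-separated $R$-clique $S\subseteq t_{j+1}$ has at most $p$ elements.
\end{itemize}
The \emph{body} of a sequence $((m_j,t_j))_{j<\omega}$ in $\mathcal D$ is $\{y\in X:y{\upharpoonright}m_j\in t_j\text{ for all }j\}$.
\end{definition}

A $p$-certificate is a $p'$-certificate for every $p'\ge p$. The instance of (C2) for $j$ involves $R_{m_{j+1}}$ and no other level of $R$; this is what will make the recursion possible.

\begin{lemma}\label{lem:cert}
Let $R$ be a graph tree and $p<\omega$.
\begin{itemize}
\item[(a)] The body of a $p$-certificate is compact, and each $E_R$-clique in it has at most $p$ elements. In particular, the body of a $1$-certificate is a compact independent set.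
\item[(b)] If $L\subseteq X$ is compact and each $E_R$-clique in $L$ has at most $p$ elements, then $L$ is the body of a $p$-certificate.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The body is closed. It is bounded because $m_j\to\infty$ and each $t_j$ is finite. Suppose it contains a clique $C$ with $p+1$ elements. Choose $j$ such that the elements of $C$ have pairwise distinct restrictions to $m_j$. Then $\{y{\upharpoonright}m_{j+1}:y\in C\}$ is an $m_j$-separated $R$-clique in $t_{j+1}$ with $p+1$ elements, contrary to (C2).

(b) Let $L{\upharpoonright}m=\{y{\upharpoonright}m:y\in L\}$, a finite set since $L$ is bounded. We choose $0=m_0<m_1<\cdots$ and put $t_j=L{\upharpoonright}m_j$. For any such choice the body is the closure of $L$, which is $L$. Suppose $m_j$ is given and (C2) fails for every choice $m>m_j$ of $m_{j+1}$. Then for each $m>m_j$ there are $y^m_0,\dots,y^m_p\in L$ with pairwise distinct restrictions to $m_j$ and $(y^m_a{\upharpoonright}m,y^m_b{\upharpoonright}m)\in R_m$ for all $a,b\le p$. By compactness of $L^{p+1}$ these tuples converge, along a subsequence, to some $(y_0,\dots,y_p)\in L^{p+1}$. Fix $k\ge m_j$ and take $m\ge k$ in the subsequence so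 large that $y^m_a{\upharpoonright}k=y_a{\upharpoonright}k$ for all $a$. Then the $y_a$ have pairwise distinct restrictions to $m_j$, and $(y_a{\upharpoonright}k,y_b{\upharpoonright}k)\in R_k$ by closure under restriction. As $k$ was arbitrary, $\{y_0,\dots,y_p\}$ is a clique in $L$ with $p+1$ elements, a contradiction.
\end{proof}

Separation keeps the limit points $y_a$ in (b) distinct, and compactness is used twice: it makes the sets $t_j$ finite, so that a natural number can code one, and it provides the limit.

\section{The graph $\mathcal G$}\label{sec:graph}

Each $x\in X$ has to code countably many sequences in $\mathcal D$, one for each $K_n(x)$. In the lower bound, the set $K_n(x)$ is chosen when $x{\upharpoonright}n$ is known, so its code must be written into $x(n),x(n+1),\dots$. The value $x(j)$ thus carries one piece of each of the codes number $0,\dots,j$. We also let $x(n)$ serve as the bound for cliques in $K_n(x)$; to make the two roles compatible, every tuple of pieces must have arbitrarily large codes.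

Fix surjections $e_j\colon\omega\to\mathcal D^{j+1}$ by a recursive coding of finite objects, and define $\pi_j\colon\omega\to\mathcal D^{j+1}$ by $\pi_j(2^a(2b+1)-1)=e_j(a)$. Every element of $\mathcal D^{j+1}$ has infinite preimage under $\pi_j$. For a finite or infinite sequence $x$ and $n\le j<|x|$, let
\[
d_{n,j}(x)=\bigl(m_{n,j}(x),t_{n,j}(x)\bigr)
\]
be the coordinate number $n$ of $\pi_j(x(j))$, the coordinates being numbered $0,\dots,j$. For $x\in X$ these pairs form a triangular array in which column $j$ is read off $x(j)$:
\[
\begin{array}{c|cccc}
 & x(0) & x(1) & x(2) & \cdots\\ \hline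
\text{row }0 & d_{0,0}(x) & d_{0,1}(x) & d_{0,2}(x) & \cdots\\
\text{row }1 & & d_{1,1}(x) & d_{1,2}(x) & \cdots\\
\text{row }2 & & & d_{2,2}(x) & \cdots
\end{array}
\]
Let $K_n(x)$ be the body of row $n$, that is, of the sequence $(d_{n,n+i}(x))_{i<\omega}$.

We define $R_k$ by recursion on $k$. For $s\ne u$ in $\omega^k$ and $n=\delta(s,u)$, let $s\rhd_k u$ mean that for all $j$ with $n\le j<k$ and $m_{n,j}(s)<k$:
\begin{itemize}
\item[(i)] $u{\upharpoonright}m_{n,j}(s)\in t_{n,j}(s)$;
\item[(ii)] if $j>n$, then $m_{n,j-1}(s)<m_{n,j}(s)$ and every $m_{n,j-1}(s)$-separated $R$-clique $S\subseteq t_{n,j}(s)$ has at most $s(n)$ elements.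
\end{itemize}
Let $(s,u)\in R_k$ if and only if $s=u$ or $s\rhd_ku$ or $u\rhd_ks$. Clause (ii) refers to $R_m$ only for $m=m_{n,j}(s)<k$, so the recursion is legitimate: a piece of code that speaks about level $m$ is not examined before level $m+1$. For instance, at $k=1$ only $n=j=0$ and $m_{0,0}(s)=0$ can impose a requirement, so $s\rhd_1u$ fails only when $d_{0,0}(s)=(0,\emptyset)$.

Each $R_k$ is symmetric and reflexive. Let $s\rhd_ku$, $k'<k$ and $s{\upharpoonright}k'\ne u{\upharpoonright}k'$. Then $\delta(s{\upharpoonright}k',u{\upharpoonright}k')=\delta(s,u)=n$ and $d_{n,j}(s{\upharpoonright}k')=d_{n,j}(s)$ for $n\le j<k'$, so the requirements for $s{\upharpoonright}k'\rhd_{k'}u{\upharpoonright}k'$ are among those for $s\rhd_ku$. Thus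
\begin{equation}\label{eq:restrict}
s\rhd_ku,\quad \delta(s,u)<k'<k\quad\Longrightarrow\quad s{\upharpoonright}k'\rhd_{k'}u{\upharpoonright}k',
\end{equation}
and $R$ is a graph tree. We denote it by $R^{\mathcal G}$ when other graph trees are present, and we put $\mathcal G=(X,E_R)$. It is a closed graph by Lemma~\ref{lem:trees}(a).

Call $x\in X$ \emph{$n$-good} if row $n$ of $x$ is an $x(n)$-certificate for $R$. For $x,y\in X$ write $x\rhd y$, and say that $x$ \emph{points to} $y$, if
\begin{equation}\label{eq:point}
x\ne y\quad\text{and, with }n=\delta(x,y),\quad x\text{ is }n\text{-good and }y\in K_n(x).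
\end{equation}
The recursion has produced the self-referential graph that we wanted.

\begin{lemma}\label{lem:edges}
Two points $x,y\in X$ are adjacent in $\mathcal G$ if and only if $x\rhd y$ or $y\rhd x$.
\end{lemma}

\begin{proof}
Let $x\ne y$ and $n=\delta(x,y)$. We first show that $x\rhd y$ holds if and only if $x{\upharpoonright}k\rhd_ky{\upharpoonright}k$ for all $k>n$. The statement $y\in K_n(x)$ is the conjunction of clause (i) over all $j\ge n$, and $n$-goodness of $x$ is the conjunction of clause (ii) over all $j>n$, with $x,y$ in place of $s,u$. Each level $k>n$ examines some of these clauses, and the clauses for $j$ are examined at every level $k>\max(j,m_{n,j}(x))$.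

If $x\rhd y$ or $y\rhd x$, then $(x{\upharpoonright}k,y{\upharpoonright}k)\in R_k$ for $k>n$ by the above and for $k\le n$ by reflexivity. Conversely, if $x,y$ are adjacent, then for each $k>n$ one of $x{\upharpoonright}k\rhd_ky{\upharpoonright}k$ and $y{\upharpoonright}k\rhd_kx{\upharpoonright}k$ holds. One of them holds for infinitely many $k$, hence for all $k>n$ by \eqref{eq:restrict}.
\end{proof}

Inside a clique, a vertex $x$ points to at most $x(n)$ vertices that split from it at level $n$. The bound depends on $x{\upharpoonright}(n+1)$ alone, so counting edges across one splitting node excludes large cliques.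

\begin{lemma}\label{lem:noclique}
$\mathcal G$ has no uncountable clique.
\end{lemma}

\begin{proof}
Let $C$ be an uncountable clique and $T=\{s\in\omega^{<\omega}:C\cap[s]\text{ is uncountable}\}$. The empty sequence is in $T$, and every $s\in T$ has an immediate successor in $T$, since $[s]$ is the union of the countably many sets $[s^\frown a]$. Suppose no node of $T$ has two immediate successors in $T$. Then $T$ consists of the initial segments of one point $z$, and $C\setminus\{z\}$ is covered by the countable sets $C\cap[s]$ with $s\notin T$, so $C$ is countable. Hence there are $n$, $s\in\omega^n$ and $a\ne b$ such that $C\cap[s^\frown a]$ and $C\cap[s^\frown b]$ are infinite.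

Let $N=a+b+1$ and choose $C_a\subseteq C\cap[s^\frown a]$ and $C_b\subseteq C\cap[s^\frown b]$ with $N$ elements each. Every pair $(x,y)\in C_a\times C_b$ has $\delta(x,y)=n$ and is an edge, so $x\rhd y$ or $y\rhd x$. Fix $x\in C_a$. If $x$ points to some member of $C_b$, then $x$ is $n$-good and $\{y\in C_b:x\rhd y\}$ is a clique in $K_n(x)$, so it has at most $x(n)=a$ elements by Lemma~\ref{lem:cert}(a). With the roles exchanged, each $y\in C_b$ points to at most $b$ members of $C_a$. Therefore $N^2\le Na+Nb=N(N-1)$, a contradiction.
\end{proof}

\section{The lower bound $\tau\le\mathrm{Chr}(\mathcal G)$}\label{sec:lower}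

In this section ``small'' refers to $\mathcal G$. Countable sets are small, since singletons are compact and independent; so $\tau\ge\aleph_1$.

\begin{proposition}\label{prop:lower}
If $\kappa\ge\aleph_0$ and every subset of $X$ of size at most $\kappa$ is small, then $\mathrm{Chr}(\mathcal G)>\kappa$. Hence $\mathrm{Chr}(\mathcal G)\ge\tau$.
\end{proposition}

\begin{proof}
The hypothesis is used twice. First, a family of at most $\kappa$ functions from $\omega$ to $\omega$ is a small subset of $X$, so it lies in a countable union of compact sets and is dominated. Thus $(\mathrm B_\kappa)$ holds, and $\kappa<\mathfrak c$.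

Let $c\colon X\to\kappa$ and take $A$ from Lemma~\ref{lem:witness}. The second use of the hypothesis is that $A$ is covered by compact independent sets $I_0,I_1,\dots$. Let $L_q=I_0\cup\dots\cup I_{q-1}$, with $L_0=\emptyset$. These sets are compact, increase with $q$ and cover $A$. A clique meets each $I_r$ in at most one point, so each clique in $L_q$ has at most $q$ elements. By Lemma~\ref{lem:cert}(b), $L_q$ is the body of a $q$-certificate $(d^q_i)_{i<\omega}$ for $R$. Let $M$ be given by Lemma~\ref{lem:witness} for the sequence $(L_q)$.

Consider those $x\in X$ such that for every $j$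
\begin{equation}\label{eq:x}
\pi_j(x(j))=\Bigl(d^{M(x{\upharpoonright}0)}_{j},\,d^{M(x{\upharpoonright}1)}_{j-1},\,\dots,\,d^{M(x{\upharpoonright}j)}_{0}\Bigr)\qquad\text{and}\qquad x(j)\ge M(x{\upharpoonright}j).
\end{equation}
The right-hand sides depend only on $x{\upharpoonright}j$, and $\pi_j$ has infinite fibers, so infinitely many values of $x(j)$ are admissible once $x{\upharpoonright}j$ is given. Hence $\mathfrak c$ points satisfy \eqref{eq:x}, and since $|A|\le\kappa<\mathfrak c$ we can fix one, $x$, outside $A$.

Fix $n$ and let $q=M(x{\upharpoonright}n)$. By \eqref{eq:x}, $d_{n,j}(x)=d^{q}_{j-n}$ for all $j\ge n$, so row $n$ of $x$ is the $q$-certificate $(d^q_i)_{i<\omega}$. Since $x(n)\ge q$, it is an $x(n)$-certificate. Thus for every $n$ the point $x$ is $n$-good and $K_n(x)=L_{M(x{\upharpoonright}n)}$.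

Lemma~\ref{lem:witness} gives $y\ne x$ with $c(y)=c(x)$ and $y\in L_{M(x{\upharpoonright}n)}=K_n(x)$ for $n=\delta(x,y)$. By \eqref{eq:point}, $x\rhd y$, and $x,y$ are adjacent by Lemma~\ref{lem:edges}. So $c$ is not proper.

For the last claim, suppose $\mathrm{Chr}(\mathcal G)<\tau$ and let $\kappa=\max(\mathrm{Chr}(\mathcal G),\aleph_0)<\tau$. Every set of size at most $\kappa$ is small, so $\mathrm{Chr}(\mathcal G)>\kappa$, which is absurd.
\end{proof}

The proof explains why the definition of $\mathcal G$ allows a finite bound $x(n)$ on cliques in $K_n(x)$ and does not ask for independence. We do not know in advance in which $I_r$ the witness $y$ lies, only that $r<M(x{\upharpoonright}n)$, so $x$ has to point into the whole union $L_{M(x{\upharpoonright}n)}$.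

\section{Making a set small by ccc forcing}\label{sec:forcing}

Let $E_R$ have no uncountable clique and let $A\subseteq X$. We force a compact independent set by building a $1$-certificate from finite initial segments, with a finite set $F\subseteq A$ of points that are promised to lie in the body. Two conditions with the same initial segment are compatible when the union of their promises is independent. So the ccc amounts to finding, among uncountably many tuples of points, two with no edge in any coordinate. We shall take products over many graphs, and we therefore prove this for several graphs at once. The tool is a partition property of Cantor sets.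

\begin{lemma}\label{lem:ramsey}
Let $Z$ be a Cantor set and let $C_1,\dots,C_N\subseteq Z^2$ be closed symmetric sets that cover $Z^2\setminus\Delta_Z$. There are a Cantor set $Z'\subseteq Z$ and an index $r$ with $(Z')^2\setminus\Delta_{Z'}\subseteq C_r$.
\end{lemma}

\begin{proof}
We use induction on $N$; for $N=1$ take $Z'=Z$. Let $N\ge2$. Identify $Z$ with $2^\omega$ and call the sets $\{z:z\text{ extends }\sigma\}$, $\sigma\in2^{<\omega}$, cylinders; each is a Cantor set. If some cylinder $U$ satisfies $U^2\setminus\Delta_U\subseteq C_N$, take $Z'=U$. Otherwise every cylinder $U$ contains $u\ne u'$ with $(u,u')\notin C_N$. As $C_N$ is closed, there are disjoint cylinders $U_0,U_1\subseteq U$, containing $u$ and $u'$ respectively, with $(U_0\times U_1)\cap C_N=\emptyset$; by symmetry also $(U_1\times U_0)\cap C_N=\emptyset$. Starting from $U_\emptyset=Z$ and repeating this step, we get cylinders $U_\sigma$, $\sigma\in2^{<\omega}$, that shrink properly along each branch. The set $Z''=\bigcap_k\bigcup_{|\sigma|=k}U_\sigma$ is a Cantor set. Two distinct points of $Z''$ lie in $U_{\sigma0}$ and $U_{\sigma1}$ for some $\sigma$, so their pair is not in $C_N$. Hence $C_1,\dots,C_{N-1}$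 cover $(Z'')^2\setminus\Delta_{Z''}$, and the induction hypothesis applies.
\end{proof}

\begin{lemma}\label{lem:tuples}
Let $E_1,\dots,E_N$ be closed graphs on $X$ without uncountable cliques, and let $y^\alpha\in X^N$ for $\alpha<\omega_1$. There are $\alpha\ne\beta$ with $(y^\alpha_r,y^\beta_r)\notin E_r$ for all $r$.
\end{lemma}

\begin{proof}
Suppose not. The plan is to pass to a Cantor set of limit points and apply Lemma~\ref{lem:ramsey}. Edges may degenerate to diagonal pairs in the limit, so we first arrange that distinct points differ in every coordinate.

A function on an uncountable set is constant on an uncountable subset, or else has countable fibers and uncountable image, and then it is injective on a set containing one point of each fiber. Treating the coordinates in turn, we find an uncountable $J\subseteq\omega_1$ on which each map $\alpha\mapsto y^\alpha_r$ is constant or injective. A constant coordinate gives no edge. If all coordinates are constant, any $\alpha\ne\beta$ in $J$ satisfy the conclusion. Otherwise we delete the constant coordinates and assume that $N\ge 1$ and all coordinates are injective on $J$. Let $W_0=\{y^\alpha:\alpha\in J\}$. Distinct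 points $w,w'\in W_0$ differ in every coordinate, and $(w_r,w'_r)\in E_r$ for some $r$.

For $w\in X^N$, the \emph{box} of depth $k$ around $w$ is $\prod_r[w_r{\upharpoonright}k]$. Remove from $W_0$ all boxes that meet $W_0$ in a countable set. There are countably many boxes, so the remaining set $W$ is uncountable, and every box that meets $W$ contains uncountably many points of $W$. We build boxes $U_\sigma$, $\sigma\in2^{<\omega}$, that meet $W$. Let $U_\emptyset=X^N$. Given $U_\sigma$, pick $w\ne w'$ in $U_\sigma\cap W$, pick $k$ larger than the depth of $U_\sigma$ and than all $\delta(w_r,w'_r)$, and let $U_{\sigma0},U_{\sigma1}$ be the boxes of depth $k$ around $w,w'$. Their projections to each coordinate are disjoint. So $Z=\bigcap_k\bigcup_{|\sigma|=k}U_\sigma$ is a Cantor set whose distinct points differ in every coordinate.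

Let $C_r=\{(z,z')\in Z^2:(z_r,z'_r)\in E_r\cup\Delta_X\}$, a closed symmetric set. Let $z\ne z'$ in $Z$ be determined by the branches $\rho\ne\rho'$ of $2^{<\omega}$, and choose $w^k\in W\cap U_{\rho{\upharpoonright}k}$ and $v^k\in W\cap U_{\rho'{\upharpoonright}k}$. Then $w^k\to z$, $v^k\to z'$, and $w^k\ne v^k$ for large $k$. Some $r$ satisfies $(w^k_r,v^k_r)\in E_r$ for infinitely many $k$, so $(z,z')\in C_r$ because $E_r$ is closed. Take $Z'$ and $r$ from Lemma~\ref{lem:ramsey}. The projection to coordinate $r$ is injective on $Z'$, so its image is an uncountable $E_r$-clique, a contradiction.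
\end{proof}

\begin{remark}
Closedness cannot be omitted. Take distinct reals $r_\alpha$, $\alpha<\omega_1$; for $\alpha<\beta$ join $r_\alpha$ and $r_\beta$ in $E_1$ if $r_\alpha<r_\beta$ and in $E_2$ otherwise. An uncountable clique of either graph would be a strictly monotone $\omega_1$-sequence of reals and would give uncountably many disjoint open intervals. Yet any two of the pairs $(r_\alpha,r_\alpha)$ have an edge in one coordinate.
\end{remark}

\begin{definition}
Let $R$ be a graph tree and $A\subseteq X$. A condition in $\mathbb P(R,A)$ is a pair $p=\bigl(((m_j,t_j))_{j\le l},F\bigr)$, with \emph{stem} $((m_j,t_j))_{j\le l}$ of \emph{length} $l<\omega$, such that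
\begin{itemize}
\item[(P1)] $(m_j,t_j)\in\mathcal D$, $m_0=0$, $t_0=\{\emptyset\}$, and (C1), (C2) hold with bound $1$ for all $j<l$; that is, $m_j<m_{j+1}$, and $(v,w)\notin R$ for all $v,w\in t_{j+1}$ with $v{\upharpoonright}m_j\ne w{\upharpoonright}m_j$;
\item[(P2)] $F\subseteq A$ is finite and $a{\upharpoonright}m_j\in t_j$ for all $a\in F$ and $j\le l$;
\item[(P3)] $(a{\upharpoonright}m_l,b{\upharpoonright}m_l)\notin R$ for all distinct $a,b\in F$.
\end{itemize}
We write $F=F_p$. Let $q\le p$ if the stem of $q$ end-extends the stem of $p$ and $F_q\supseteq F_p$. The largest condition $\mathbf 1$ has length $0$ and $F=\emptyset$.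
\end{definition}

Clause (P3) says that the independence of $F$ is already visible at the top level of the stem. All extensions that we need come from one construction.

\begin{lemma}\label{lem:extend}
Let $p^0,p^1\in\mathbb P(R,A)$ have the same stem, of length $l$, and let $F=F_{p^0}\cup F_{p^1}$ be $E_R$-independent. Then $p^0$ and $p^1$ have a common extension of length $l+1$. In particular, every condition has an extension of larger length.
\end{lemma}

\begin{proof}
Since $F$ is finite and independent, there is $m>m_l$ with $(a{\upharpoonright}m,b{\upharpoonright}m)\notin R$ for all distinct $a,b\in F$. Append $(m_{l+1},t_{l+1})=(m,\{a{\upharpoonright}m:a\in F\})$ to the stem and take $F$ as second component. No two distinct elements of $t_{l+1}$ are $R$-related, which gives (P1) and (P3). Clause (P2) holds for $j\le l$ because it holds in $p^0$ and $p^1$, and for $j=l+1$ by the choice of $t_{l+1}$. For the last claim take $p^0=p^1$; the set $F_{p^0}$ is independent by (P3).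
\end{proof}

One copy of $\mathbb P(R,A)$ adds one independent set, which cannot cover $A$ if $A$ contains an edge. We use $\omega$ copies for each $R$. For a set $\mathcal R$ of graph trees, let $\mathbb Q(\mathcal R,A)$ be the \emph{finite support product}: its conditions are functions $p$ on $\mathcal R\times\omega$ with $p(R,k)\in\mathbb P(R,A)$ whose \emph{support} $\{(R,k):p(R,k)\ne\mathbf 1\}$ is finite, ordered coordinatewise. For $R\in\mathcal R$, $a\in A$ and $j,k<\omega$ let
\[
D_{R,a}=\{p:a\in F_{p(R,k')}\text{ for some }k'\},\qquad D_{R,k,j}=\{p:p(R,k)\text{ has length}\ge j\}.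
\]

\begin{proposition}\label{prop:ccc}
Let $A\subseteq X$ and let $\mathcal R$ be a set of graph trees such that no $E_R$, $R\in\mathcal R$, has an uncountable clique.
\begin{itemize}
\item[(a)] $\mathbb Q(\mathcal R,A)$ is ccc.
\item[(b)] The sets $D_{R,a}$ and $D_{R,k,j}$ are dense.
\item[(c)] Let $R\in\mathcal R$ and let $\Gamma$ be a filter that meets $D_{R,a}$ and $D_{R,k,j}$ for all $a,k,j$. Then there are countably many $1$-certificates for $R$ whose bodies cover $A$. So $A$ is small for $E_R$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $p^\alpha$, $\alpha<\omega_1$, be conditions. By the $\Delta$-system lemma, an uncountable indexed family of finite sets has an uncountable subfamily in which any two members intersect in one fixed set, the root. So we may assume that the supports of the $p^\alpha$ have pairwise intersection $\{(R^1,k_1),\dots,(R^d,k_d)\}$. Outside the root, one of any two conditions has coordinate $\mathbf 1$, so it suffices to find $\alpha\ne\beta$ with $p^\alpha(R^e,k_e)$ and $p^\beta(R^e,k_e)$ compatible for each $e\le d$.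

Let $F^\alpha_e=\{a^\alpha_{e,i}:i<N^\alpha_e\}$ be the second component of $p^\alpha(R^e,k_e)$, enumerated without repetition, and let $m^\alpha_e$ be the top level of its stem. There are only countably many possibilities for the stems, the numbers $N_e^\alpha$ and the sequences $a^\alpha_{e,i}{\upharpoonright}m^\alpha_e$. Thinning out again, we assume that none of them depends on $\alpha$, and we write $N_e$ and $m_e$. Apply Lemma~\ref{lem:tuples} to the tuples $(a^\alpha_{e,i})_{e\le d,\,i<N_e}$, with the graph $E_{R^e}$ in coordinate $(e,i)$. (If the tuples are empty, take any $\alpha\ne\beta$.) We get $\alpha\ne\beta$ such that $a^\alpha_{e,i}$ and $a^\beta_{e,i}$ are not $E_{R^e}$-adjacent for all $e,i$. Pairs with different indices are handled by (P3): for $i\ne i'$ and $\gamma,\gamma'\in\{\alpha,\beta\}$,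
\[
\bigl(a^{\gamma}_{e,i}{\upharpoonright}m_e,\;a^{\gamma'}_{e,i'}{\upharpoonright}m_e\bigr)=\bigl(a^\alpha_{e,i}{\upharpoonright}m_e,\;a^\alpha_{e,i'}{\upharpoonright}m_e\bigr)\notin R^e .
\]
So $F^\alpha_e\cup F^\beta_e$ is $E_{R^e}$-independent, and Lemma~\ref{lem:extend} applies.

(b) Given $p$ and $a$, choose $k'$ with $(R,k')$ outside the support of $p$ and replace $p(R,k')=\mathbf 1$ by the condition of length $0$ with $F=\{a\}$. The result extends $p$ and lies in $D_{R,a}$. The sets $D_{R,k,j}$ are dense by Lemma~\ref{lem:extend}.

(c) Fix $k$. The stems of the conditions $p(R,k)$, $p\in\Gamma$, are pairwise comparable under end-extension and have unbounded lengths. By (P1) their union is a $1$-certificate; let $I_k$ be its body. Let $a\in A$, and take $p\in\Gamma$ and $k$ with $a\in F_{p(R,k)}$. Given $j$, let $q\in\Gamma$ be a common extension of $p$ and a member of $\Gamma\cap D_{R,k,j}$. Then $a\in F_{q(R,k)}$ and $q(R,k)$ has length at least $j$, so (P2) gives $a{\upharpoonright}m_j\in t_j$. Hence $a\in I_k$. The sets $I_k$ are compact and independent by Lemma~\ref{lem:cert}(a).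
\end{proof}

The hypothesis on cliques is needed for (a): if $C\subseteq A$ is an uncountable $E_R$-clique, the conditions of length $0$ with $F=\{a\}$, $a\in C$, are pairwise incompatible by (P3).

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
The graph $\mathcal G$ is closed and has no uncountable clique (Lemma~\ref{lem:noclique}). Proposition~\ref{prop:lower} gives $\tau\le\mathrm{Chr}(\mathcal G)\le|X|=\mathfrak c$. It remains to show $\mathfrak m\le\tau$. Let $A\subseteq X$ with $|A|<\mathfrak m$, and let $\mu=|A|+\aleph_0<\mathfrak m$. The poset $\mathbb Q(\{R^{\mathcal G}\},A)$ is ccc, and Proposition~\ref{prop:ccc}(b) lists at most $\mu$ dense sets. By $\mathrm{MA}_\mu$ some filter meets them all, so $A$ is small by part (c). (Only the absence of uncountable cliques was used in this last step.)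
\end{proof}

\section{The iteration and the spectrum}\label{sec:iteration}

Fix $\kappa$ and $\lambda$ as in Theorem~\ref{thm:forcing}, in a ground model $V$. The extension will be approximated by an increasing chain of $\kappa$ intermediate models, and at each stage we make the set of all current points of $X$ small. Then $X$ is a union of $\kappa$ small sets, which bounds chromatic numbers from above, and every set of fewer than $\kappa$ points is small, which bounds $\mathrm{Chr}(\mathcal G)$ from below. There are $\lambda$ graph trees and only $\kappa$ stages, so each stage must treat all relevant graph trees at once; this is why Proposition~\ref{prop:ccc} was proved for products.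

\subsection*{The model}
Let $\langle\mathbb P_\xi,\dot{\mathbb Q}_\xi:\xi<\kappa\rangle$ be the finite support iteration, with limit $\mathbb P_\kappa$, defined as follows; write $V_\xi=V^{\mathbb P_\xi}$. The poset $\mathbb Q_0$ consists of the finite partial functions from $\lambda\times\omega$ to $2$; it is ccc, has size $\lambda$, and adds $\lambda$ distinct (Cohen) reals. For $1\le\xi<\kappa$, $\dot{\mathbb Q}_\xi$ names $\mathbb Q(\mathcal R_\xi,X)$ as computed in $V_\xi$, where $\mathcal R_\xi$ is the set of all graph trees $R\in V_\xi$ such that $E_R$ has no uncountable clique in $V_\xi$. By Proposition~\ref{prop:ccc}(a), applied in $V_\xi$, the poset $\mathbb Q_\xi$ is ccc. It has size at most $\mathfrak c^{V_\xi}$: a graph tree is a subset of a countable set, so $|\mathcal R_\xi|\le\mathfrak c$, and a condition is determined by finitely many elements of $\mathcal R_\xi$, $\omega$, $\mathcal D$ and $X$.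

By a \emph{real} we mean an element of $X$ or a subset of a fixed countable set of finite objects, such as a graph tree or a tree $T\subseteq\omega^{<\omega}$. We use the following standard facts on finite support iterations \cite[Ch.~VIII]{Kunen}.
\begin{itemize}
\item[(I1)] Each $\mathbb P_\xi$, $\xi\le\kappa$, is ccc, so cardinals and cofinalities are preserved. For $\xi<\kappa$ the model $V_{\xi+1}\subseteq V_\kappa$ contains a filter on $\mathbb Q_\xi$ that meets every dense set in $V_\xi$.
\item[(I2)] $\mathfrak c=\lambda$ in $V_\xi$ for $1\le\xi\le\kappa$.
\item[(I3)] Every real of $V_\kappa$ belongs to $V_\xi$ for some $\xi<\kappa$.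
\end{itemize}
In (I2), the inequality $\mathfrak c\ge\lambda$ comes from $\mathbb Q_0$ and (I1). For the other inequality one shows by induction on $\xi\le\kappa$ that $\mathbb P_\xi$ has a dense subset of size at most $\lambda$. A ccc poset with such a dense subset has at most $(\lambda^{\aleph_0})^{\aleph_0}=\lambda$ nice names for reals, so it forces $\mathfrak c\le\lambda$. Thus by the induction hypothesis each $\mathbb Q_\zeta$, $\zeta<\xi$, may be replaced by an isomorphic poset on a subset of $\lambda$. The conditions $p\in\mathbb P_\xi$ all of whose nontrivial coordinates are canonical names for ordinals below $\lambda$ are dense: let $\zeta$ be the largest element of the support of $p$, and extend $p{\upharpoonright}\zeta$ to a condition of this form that decides $p(\zeta)$. Their number is at most the number of finite subsets of $\xi\times\lambda$, which is at most $\lambda$ because $\xi\le\kappa\le\lambda$. In (I3), a nice name for a real involves countably many conditions, each of finite support, and $\kappa$ has uncountable cofinality. Since $\kappa$ is regular in $V_\kappa$, (I3) implies: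
\begin{itemize}
\item[(I4)] If $A\in V_\kappa$, $A\subseteq X$ and $|A|<\kappa$, then $A\subseteq X\cap V_\xi$ for some $\xi$ with $1\le\xi<\kappa$.
\end{itemize}

\subsection*{Absoluteness}
A closed graph is a different set in different models, but its graph tree is the same, and the notions that we need refer to finite sequences only.

\begin{lemma}\label{lem:abs}
Let $1\le\xi<\kappa$.
\begin{itemize}
\item[(a)] If $R\in\mathcal R_\xi$, then in $V_\kappa$ the set $X\cap V_\xi$ is small for $E_R$.
\item[(b)] If $R\in V_\xi$ is a graph tree and $E_R$ has no uncountable clique in $V_\kappa$, then $R\in\mathcal R_\xi$.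
\item[(c)] $R^{\mathcal G}$ is the same in $V$, $V_\xi$ and $V_\kappa$, and $R^{\mathcal G}\in\mathcal R_\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
The statements ``$R$ is a graph tree'', ``$\sigma$ is a $1$-certificate for $R$'', ``$a$ lies in the body of $\sigma$'', and ``$T$ is a perfect tree with $(u,v)\in R_k$ for all $k$ and $u,v\in T\cap\omega^k$'' quantify only over natural numbers, finite sequences and finite sets of them. Hence they have the same truth value in all our models that contain the parameters.

(a) Let $A=X\cap V_\xi$ and let $\Gamma\in V_\kappa$ be the filter of (I1). The sets $D_{R,a}$ and $D_{R,k,j}$ are dense and lie in $V_\xi$, so $\Gamma$ meets them. The definition of $\mathbb P(R,A)$ gives the same poset in $V_\xi$ and $V_\kappa$, and part (c) of Proposition~\ref{prop:ccc} uses no hypothesis on cliques. So in $V_\kappa$ it yields countably many $1$-certificates for $R$ whose bodies cover $A$, and these bodies are compact and $E_R$-independent in $V_\kappa$.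

(b) If $E_R$ had an uncountable clique in $V_\xi$, Lemma~\ref{lem:trees}(b) would give a perfect tree $T\in V_\xi$ as above. The same $T$ would give an uncountable clique in $V_\kappa$.

(c) The maps $\pi_j$ are recursive, and the recursion for $R_k$ quantifies over finite objects only. So it produces the same sequence in each model. Lemma~\ref{lem:noclique}, applied in $V_\xi$, gives $R^{\mathcal G}\in\mathcal R_\xi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:forcing}]
Work in $V_\kappa$, a ccc extension with $\mathfrak c=\lambda$.

\emph{Upper bound.} Let $H$ be a closed graph on a nonempty Polish space. If $H$ has an uncountable clique, then it has a perfect clique and $\mathrm{Chr}(H)=\mathfrak c$ by Lemma~\ref{lem:closure}. Otherwise take $R$ as in Lemma~\ref{lem:trees}(c). By (I3), $R\in V_{\xi_0}$ for some $\xi_0$ with $1\le\xi_0<\kappa$. For $\xi_0\le\xi<\kappa$, parts (b) and (a) of Lemma~\ref{lem:abs} show that $X\cap V_\xi$ is covered by countably many $E_R$-independent sets. By (I3), $X=\bigcup_{\xi_0\le\xi<\kappa}(X\cap V_\xi)$. Hence $\mathrm{Chr}(H)=\mathrm{Chr}(E_R)\le\kappa\cdot\aleph_0=\kappa$.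

\emph{The value of $\mathrm{Chr}(\mathcal G)$.} Since $\mathcal G$ has no uncountable clique, $\mathrm{Chr}(\mathcal G)\le\kappa$. Let $A\subseteq X$ with $|A|<\kappa$. By (I4), $A\subseteq X\cap V_\xi$ for some $\xi$ with $1\le\xi<\kappa$, and $X\cap V_\xi$ is small for $\mathcal G$ by parts (c) and (a) of Lemma~\ref{lem:abs}. So $\tau\ge\kappa$, and Proposition~\ref{prop:lower} gives $\mathrm{Chr}(\mathcal G)\ge\kappa$.

\emph{The spectrum.} It contains $\mathcal S$ (Section~\ref{sec:intro}) and $\kappa$, and each of its members is nonzero and is at most $\kappa$ or equal to $\mathfrak c$.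
\end{proof}

Uncountable cofinality of $\kappa$ enters through (I3), and full regularity only through (I4), that is, in the lower bound for $\mathrm{Chr}(\mathcal G)$. The hypotheses on $\lambda$ match the identities $\mathrm{Chr}(\mathcal G)\le\mathfrak c$ and $\mathfrak c^{\aleph_0}=\mathfrak c$, which hold in the extension.

\begin{proof}[Proof of Corollary~\ref{cor:main}]
For $\kappa=\aleph_2$ both bounds in Theorem~\ref{thm:forcing} equal $\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\mathfrak c\}$, and for $\kappa=\aleph_1$ both equal $\mathcal S$. Let $\lambda\ge\aleph_3$ with $\lambda^{\aleph_0}=\lambda$. The choice $\kappa=\aleph_1$ gives $\mathrm{Sp}=\mathcal S$ with $\mathfrak c=\lambda$. The choice $\kappa=\aleph_2$ gives $\aleph_1<\mathrm{Chr}(\mathcal G)=\aleph_2<\mathfrak c=\lambda$, so $\aleph_2\in\mathrm{Sp}\setminus\mathcal S$. If ZFC is consistent, start from a model of GCH, for example $L$. There $\aleph_3^{\aleph_0}\le(2^{\aleph_2})^{\aleph_0}=2^{\aleph_2}=\aleph_3$, so $\lambda=\aleph_3$ is allowed, and both extensions exist. In the one for $\kappa=\aleph_2$ we have $\mathfrak c=\aleph_3$ and $\mathrm{Sp}=\{1,2,\dots\}\cup\{\aleph_0,\aleph_1,\aleph_2,\aleph_3\}\ne\mathcal S$.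
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dich}
\emph{Combinatorial Dichotomies in Set Theory},
\texttt{http://www.math.toronto.edu/\textasciitilde stevo/dichotomies4.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
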